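
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Filters of the Boolean lattice generated by 3-sets are Sperner}


\begin{abstract}
Let $B_n$ be the lattice of subsets of $\{1,\dots,n\}$. We prove that every filter of $B_n$ generated by a nonempty collection of $3$-subsets is Sperner: its largest antichains are no larger than its largest level. Moreover, consecutive levels are joined by matchings that saturate the smaller level. The same matching statement holds for generators of size at most $3$. Finally, for $1\le t\le n$, all filters of $B_n$ generated by $t$-subsets are Sperner if and only if $t\le 3$ or $n\le t+1$.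
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{Definitions}

A finite poset $P$ is \emph{graded} if it has a rank function $r$ with $r(x)=0$ for every minimal element $x$ and $r(x)=r(y)+1$ whenever $x$ covers $y$. Its \emph{levels} are the sets of elements of a fixed rank. An \emph{antichain} is a set of pairwise incomparable elements; each level is one. The poset $P$ is \emph{Sperner} if no antichain is larger than the largest level.

Write $[n]=\{1,\dots,n\}$, and let $B_n$ be the power set of $[n]$ ordered by inclusion, with rank $|x|$. It is well known that $B_n$ is Sperner. A \emph{filter} in $B_n$ is a family $F$ such that $a\in F$ and $a\subseteq b\subseteq[n]$ imply $b\in F$. It is \emph{generated} by $a_1,\dots,a_p$ ($p\ge 1$) if $F=\langle a_1\rangle\cup\dots\cup\langle a_p\rangle$, where $\langle a\rangle=\{b:a\subseteq b\subseteq[n]\}$. If all generators have size $t$, then $F$ is graded by $|x|-t$. We always index levels by cardinality: $F_j=\{x\in F:|x|=j\}$.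

The following conjecture is stated in \cite{problem}: \emph{every filter in $B_n$ generated by a nonempty collection of $t$-subsets is Sperner.} It is known to hold for $t=1$ (Lih) and $t=2$ (Horrocks). Griggs gave a collection of $4$-subsets in $B_6$ whose filter is not Sperner, and Zha constructed counterexamples for all $t\ge4$ and $n\ge 2t-1$. The problem is to settle the case $t=3$.

\subsection{What to expect}

Two extreme cases show where a danger might lie. A single generator gives $\langle T\rangle\cong B_{n-t}$, which is Sperner with largest level at cardinality about $(n+t)/2$. If \emph{all} $t$-sets are generators and $t\le n/2$, then $F$ contains a largest level of $B_n$, so $F$ is Sperner because $B_n$ is; its largest level is at about $n/2$. The two peaks are about $t/2$ apart. A filter glued from a large piece peaking early and a small piece peaking late could have an antichain that takes each piece at its own peak, and so beats every level. For $t\ge4$ this can happen (Section~\ref{sec:class}). For $t=3$ it cannot: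

\begin{theorem}\label{thm:main}
Let $n\ge3$, let $F$ be a filter in $B_n$ generated by a nonempty collection of $3$-subsets of $[n]$, and let $k=\lceil n/2\rceil$. Then:
\begin{enumerate}
\item[(a)] $|F_j|\le|F_{j+1}|$ for $j<k$, and $|F_j|\ge|F_{j+1}|$ for $j>k$;
\item[(b)] for each $j$, the inclusion graph between $F_j$ and $F_{j+1}$ has a matching that saturates the smaller of the two levels;
\item[(c)] $F$ is partitioned into $\max(|F_k|,|F_{k+1}|)$ chains, each meeting the larger of $F_k$, $F_{k+1}$ (either of them, if they have equal size).
\end{enumerate}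
In particular $F$ is Sperner.
\end{theorem}

Thus the conjecture is true for $t=3$. The generators need not have equal sizes:

\begin{theorem}\label{thm:mixed}
Let $n\ge1$, and let $F$ be a filter in $B_n$ generated by a nonempty collection of sets of sizes at most $3$, not necessarily equal. Then (a), (b) and (c) of Theorem~\ref{thm:main} hold. In particular the largest antichain of $F$ has size $\max_j|F_j|$.
\end{theorem}

\begin{theorem}\label{thm:class}
Let $1\le t\le n$. Every filter in $B_n$ generated by a nonempty collection of $t$-subsets is Sperner if and only if $t\le3$ or $n\le t+1$.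
\end{theorem}

So $t=3$ is the last value of $t$ for which the conjecture holds for all $n$.

\section{Reduction to two middle levels}\label{sec:reduction}

From now on $k=\lceil n/2\rceil$ and, except in general statements about $m$-sets where $m$ is specified separately, $m=n-k=\lfloor n/2\rfloor$. Away from the pair $F_k,F_{k+1}$, counting degrees is enough. Recall Hall's theorem: a bipartite graph with sides $X,Y$ has a matching saturating $X$ if and only if $|N(A)|\ge|A|$ for all $A\subseteq X$. This holds if, for some $d\ge1$, vertices of $X$ have degree at least $d$ and vertices of $Y$ have degree at most $d$: counting the edges at $A$ gives $d|A|\le d|N(A)|$.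

\begin{lemma}\label{lem:degree}
Let $F$ be a filter in $B_n$, $n\ge1$, generated by a nonempty collection of sets of sizes at most $3$. If $0\le j<k$, there is a matching between $F_j$ and $F_{j+1}$ saturating $F_j$. If $j>k$, there is one saturating $F_{j+1}$. In particular (a) holds.
\end{lemma}

\begin{proof}
Let $0\le j\le k-1$, so $2j+1\le n$. Each $x\in F_j$ has $n-j\ge 1$ upper covers, all in $F_{j+1}$. Each $y\in F_{j+1}$ has at most $j+1\le n-j$ lower covers in $F_j$. Take $d=n-j$.

Let $j\ge k+1$, so $2j\ge n+2$. We may assume $j<n$, since otherwise $F_{j+1}=\emptyset$. Each $y\in F_{j+1}$ contains a generator $a$ with $|a|\le3$, and deleting any element of $y\setminus a$ leaves a member of $F_j$. So $y$ has at least $j+1-3=j-2\ge n-j\ge1$ lower covers in $F_j$, while each $x\in F_j$ has $n-j$ upper covers. Again take $d=n-j$.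
\end{proof}

\begin{lemma}\label{lem:glue}
Let $F$ be as in Lemma~\ref{lem:degree}. If there is a matching between $F_k$ and $F_{k+1}$ saturating the smaller of them, then (b) and (c) hold, and the largest antichain of $F$ has size $\max_j|F_j|$.
\end{lemma}

\begin{proof}
Statement (b) follows from Lemma~\ref{lem:degree} and the hypothesis. Choose $\kappa\in\{k,k+1\}$ with $|F_\kappa|=\max(|F_k|,|F_{k+1}|)$. In each pair of consecutive levels, the chosen matching saturates the level farther from $\kappa$. So every $x\in F\setminus F_\kappa$ has a partner on the next level toward $\kappa$, comparable to $x$, and distinct elements of a level have distinct partners. Following partners leads from $x$ to an element of $F_\kappa$. The elements that lead to a given $z\in F_\kappa$, together with $z$, form a chain with at most one element on each level. These $|F_\kappa|$ chains partition $F$ and each meets $F_\kappa$, which is (c). An antichain contains at most one element of each chain, so it has at most $|F_\kappa|$ elements. Each level, in particular $F_\kappa$, is itself an antichain, so $|F_\kappa|=\max_j|F_j|$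 is the size of a largest antichain.
\end{proof}

Degrees do not settle the pair $F_k,F_{k+1}$. Members of $F_k$ have $m$ upper covers, and for $3$-set generators all we know is that a member of $F_{k+1}$ has between $k-2$ and $k+1$ lower covers in $F_k$, where $k-2<m<k+1$. Nor can we say beforehand which level is larger. For $n\ge5$, if all $3$-sets are generators, then $|F_k|=\binom nk>\binom n{k+1}=|F_{k+1}|$, while for one generator $|F_k|=\binom{n-3}{k-3}<\binom{n-3}{k-2}=|F_{k+1}|$.

It is convenient to pass to complements. For a family $\mathcal Y$ of $j$-sets, its \emph{shadow} $\partial\mathcal Y$ is the family of all $(j-1)$-subsets of members of $\mathcal Y$ ($\emptyset$ if $j=0$), and $\partial^s$ is the $s$-fold iterate. For a family $\mathcal A$ of sets of equal size, put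
\[
v(\mathcal A)=|\partial\mathcal A|-|\mathcal A| .
\]
Complementation in $[n]$ reverses inclusion. Put $\mathcal E=\{[n]\setminus x:x\in F_k\}$, a family of $m$-sets. Since $F$ is a filter, $\partial\mathcal E\subseteq\{[n]\setminus y:y\in F_{k+1}\}$.

\begin{lemma}\label{lem:criterion}
Let $F$ be a filter in $B_n$ and $\mathcal E$ as above. Suppose that
\begin{enumerate}
\item[(C1)] $v(\mathcal A)\ge\min(0,v(\mathcal E))$ for every $\mathcal A\subseteq\mathcal E$; and
\item[(C2)] $v(\mathcal E)\ge0$, or $\partial\mathcal E=\{[n]\setminus y:y\in F_{k+1}\}$.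
\end{enumerate}
Then the inclusion graph between $F_k$ and $F_{k+1}$ has a matching saturating the smaller side.
\end{lemma}

\begin{proof}
By the K\"onig--Ore deficiency form of Hall's theorem, a maximum matching of a bipartite graph with sides $X,Y$ has size $|X|+\min_{A\subseteq X}(|N(A)|-|A|)$. Take $X=\mathcal E$ and $Y=\{[n]\setminus y:y\in F_{k+1}\}$; the neighborhood of $\mathcal A\subseteq\mathcal E$ is $\partial\mathcal A$. Since $v(\emptyset)=0$, (C1) says that the minimum is $\min(0,v(\mathcal E))$. If $v(\mathcal E)\ge0$, a maximum matching has $|F_k|$ edges and saturates $F_k$. Otherwise, by (C2), it has $|\partial\mathcal E|=|F_{k+1}|$ edges and saturates $F_{k+1}$.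
\end{proof}

If $F$ is generated by $3$-sets $T_1,\dots,T_p$, then $\mathcal E=\bigcup_i\binom{[n]\setminus T_i}{m}$, where $\binom Xj$ denotes the set of $j$-subsets of $X$. We have to show that among subfamilies of $\mathcal E$, the function $v$ is smallest at $\emptyset$ or at $\mathcal E$.

\section{The idea: generators whose complements are edges}\label{sec:idea}

\paragraph{The case $t=3$, $n=5$.} Here $k=3$ and $m=2$, so $\mathcal E$ is a graph on five vertices, with one edge $W=[5]\setminus T$ for each generator $T$. A subfamily $\mathcal A\subseteq\mathcal E$ is a set of edges, $\partial\mathcal A$ is the set of vertices it covers, and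
\[
v(\mathcal A)=(\text{number of covered vertices})-(\text{number of edges}).
\]
Suppose $v(\mathcal A)<0$, and let $W$ be an edge of $\mathcal E$ with complementary triple $T$. A graph on three vertices covers at least as many vertices as it has edges ($1$, $2$, $3$ edges cover $2$, $3$, $3$ vertices). So $\mathcal A$ does not lie inside $T$: it covers at least one of the two vertices of $W$. Hence adding $W$ to $\mathcal A$, if it is not already there, adds one edge and at most one covered vertex, and $v$ does not increase. In particular $v$ stays negative, so we can repeat the step. Adding the edges of $\mathcal E$ one after another, we obtain $v(\mathcal E)\le v(\mathcal A)$. This is (C1) of Lemma~\ref{lem:criterion}.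

\paragraph{The case $t=4$, $n=6$.} Again the complements of the generators are the edges of a graph, $\mathcal G$ say, and $v$ now compares the levels $F_4$ and $F_5$. But $T$ has four vertices, and $K_4$ covers four vertices with six edges. The first step fails, and with it the conclusion: if $\mathcal G$ consists of a $K_4$ and a disjoint edge $W$, then $v(K_4)=-2$, but $W$ adds one edge and two vertices, so $v(\mathcal G)=6-7=-1$. The corresponding filter is not Sperner (Section~\ref{sec:class}). In general the argument for $n=t+2$ rests on $\binom t2\le t$, which is true for $t\le3$ and false for $t\ge 4$.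

\paragraph{The general plan.} Fix a generator $T$ with $|T|=3$ and let $W=[n]\setminus T$. For a family $\mathcal A$ of $m$-sets, count the members of $\partial\mathcal A$ disjoint from $T$.
\begin{itemize}
\item \emph{If they are few}, then $v(\mathcal A)\ge0$ (Proposition~\ref{prop:few}).
\item \emph{If they are many}, then adding to $\mathcal A$ all of $\binom Wm$ does not increase $v$ (Proposition~\ref{prop:absorb}).
\end{itemize}
For $n=5$, ``few'' means none. In general the first part reduces to comparing families with their iterated shadows. In the second part we compare the $(m-1)$-subsets of $W$ \emph{missing} from $\partial\mathcal A$ with the $m$-subsets of $W$ that contain one of them; after complementation in $W$ this is again a family and its shadow. Each comparison holds for families up to a certain size. The proof closes because the two size restrictions fit together exactly (Lemma~\ref{lem:identity}).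

\section{How large a family can be and still have a large shadow}

Binomial coefficients $\binom aj$ with $j<0$ or $j>a\ge0$ are $0$, and $\binom Xj=\emptyset$ for $j<0$.

\paragraph{Kruskal--Katona.} In the \emph{colex order} on $j$-subsets of $\{1,2,\dots\}$, $A$ precedes $B$ if the largest element of the symmetric difference of $A$ and $B$ lies in $B$. Let $I_j(a)$ be the set of the first $a$ of them; also $I_0(0)=\emptyset$ and $I_0(1)=\{\emptyset\}$. The $j$-subsets of $[u]$ come first, followed by the sets with largest element $u+1$, ordered by their other $j-1$ elements. So, for $j\ge1$ and $0\le a'\le\binom u{j-1}$,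
\begin{equation}\label{eq:colex}
I_j\left(\tbinom uj+a'\right)=\tbinom{[u]}j\cup\{A\cup\{u+1\}:A\in I_{j-1}(a')\},\qquad I_{j-1}(a')\subseteq\tbinom{[u]}{j-1}.
\end{equation}
The Kruskal--Katona theorem (Kruskal 1963, Katona 1968) says that a family $\mathcal Y$ of $j$-sets, $j\ge1$, satisfies $|\partial\mathcal Y|\ge|\partial I_j(|\mathcal Y|)|$, and that $\partial I_j(a)$ is again an initial colex segment. Since $I_j(a)\subseteq I_j(b)$ for $a\le b$, iteration gives
\begin{equation}\label{eq:KK}
|\partial^s\mathcal Y|\ge|\partial^sI_j(|\mathcal Y|)| .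
\end{equation}
If $u\ge j$, then $\partial^s\binom{[u]}j=\binom{[u]}{j-s}$. The $(j-s)$-subsets of a set $A\cup\{u+1\}$ in \eqref{eq:colex} that avoid $u+1$ already lie in $\binom{[u]}{j-s}$; those that contain $u+1$ are the sets $B\cup\{u+1\}$ with $B\in\partial^s\{A\}$. Hence
\begin{equation}\label{eq:size}
\left|\partial^sI_j\left(\tbinom uj+a'\right)\right|=\tbinom u{j-s}+|\partial^sI_{j-1}(a')|\qquad(u\ge j\ge 1,\ 0\le a'\le\tbinom u{j-1}).
\end{equation}

\paragraph{The thresholds.} How large may a family of $j$-sets be if we want $|\partial^s\mathcal Y|\ge|\mathcal Y|$ to be guaranteed? The family $\binom{[u]}j$ has $\binom uj$ members and $\binom u{j-s}$ sets in its $s$-th shadow, and these numbers agree at $u=2j-s$. Past $\binom{2j-s}j$ sets, a colex segment continues as in \eqref{eq:colex} with a segment of $(j-1)$-sets, for which the balanced value is $\binom{2(j-1)-s}{j-1}$, and so on. For $s\ge1$ put therefore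
\[
N_s(j)=\sum_{i=s}^{j}\binom{2i-s}i ,\qquad N_s(j)=0\ \text{ for } j<s .
\]
For this continuation to fit into \eqref{eq:colex} with $u=2j-s$ we need
\begin{equation}\label{eq:fit}
N_s(j-1)+1\le\binom{2j-s}{j-1}\qquad(j\ge s).
\end{equation}
For $j=s$ this is $1\le s$. If $j>s$, then by induction
\[
N_s(j-1)+1=\tbinom{2j-2-s}{j-1}+N_s(j-2)+1\le\tbinom{2j-2-s}{j-1}+\tbinom{2j-2-s}{j-2}=\tbinom{2j-1-s}{j-1}\le\tbinom{2j-s}{j-1}.
\]

\begin{lemma}\label{lem:threshold}
Let $s\ge1$, $j\ge0$. If $\mathcal Y$ is a finite family of $j$-sets with $|\mathcal Y|\le N_s(j)$, then $|\partial^s\mathcal Y|\ge|\mathcal Y|$.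
\end{lemma}

\begin{proof}
Induction on $j$. If $j<s$, then $\mathcal Y=\emptyset$. Let $j\ge s$, $a=|\mathcal Y|$ and $u=2j-s\ge j$. By \eqref{eq:KK} it suffices to show $|\partial^sI_j(a)|\ge a$.

Suppose $a\le\binom uj$. Then $I_j(a)\subseteq\binom{[u]}j$. In the inclusion graph between $\binom{[u]}j$ and $\binom{[u]}{j-s}$, a $j$-set has degree $\binom js$ and a $(j-s)$-set has degree $\binom{u-j+s}s=\binom js$. Counting edges at $I_j(a)$ gives $|\partial^sI_j(a)|\ge a$.

Otherwise $a=\binom uj+a'$ with $0<a'\le N_s(j-1)$, and $a'\le\binom u{j-1}$ by \eqref{eq:fit}. By \eqref{eq:size} and the induction hypothesis for $I_{j-1}(a')$, $|\partial^sI_j(a)|\ge\binom u{j-s}+a'=\binom uj+a'=a$, since $u-(j-s)=j$.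
\end{proof}

\begin{remark}\label{rem:sharp}
The bound is best possible: some family of $N_s(j)+1$ $j$-sets has a smaller $s$-th shadow. For $j<s$, one $j$-set has empty $s$-th shadow. For $j\ge s$, by \eqref{eq:fit} we may apply \eqref{eq:size} to $N_s(j)+1=\binom{2j-s}j+(N_s(j-1)+1)$ and unroll it down to $I_{s-1}(1)$, which has empty $s$-th shadow: $|\partial^sI_j(N_s(j)+1)|=\sum_{i=s}^j\binom{2i-s}{i-s}=N_s(j)$.
\end{remark}

The proof of Proposition~\ref{prop:few} uses $s=2$ for $(m-1)$-sets and $s=4$ for $m$-sets. The next lemma shows that the first restriction implies the second.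

\begin{lemma}\label{lem:two-four}
Let $m\ge1$, and let $\mathcal D$ be a finite family of $m$-sets with $|\partial\mathcal D|\le N_2(m-1)$. Then $|\mathcal D|\le N_4(m)$, and hence $|\partial^4\mathcal D|\ge|\mathcal D|$.
\end{lemma}

\begin{proof}
The second conclusion follows from the first by Lemma~\ref{lem:threshold}. If the first fails, then $|\mathcal D|\ge N_4(m)+1$ and, by \eqref{eq:KK}, $|\partial\mathcal D|\ge|\partial I_m(N_4(m)+1)|$. So it suffices to show $|\partial I_m(N_4(m)+1)|>N_2(m-1)$.

For $m\le3$, $N_4(m)=0$ and $|\partial I_m(1)|=m$, while $N_2(0)=N_2(1)=0$ and $N_2(2)=1$. For $m\ge4$ we use $N_4(i)+1=\binom{2i-4}i+(N_4(i-1)+1)$ for $i=m,m-1,\dots,4$. By \eqref{eq:fit} with $s=4$, we may each time apply \eqref{eq:size} for the first shadow, with $u=2i-4\ge i$. Thus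
\[
|\partial I_m(N_4(m)+1)|=\sum_{i=4}^m\binom{2i-4}{i-1}+|\partial I_3(1)|=\sum_{i=3}^{m-1}\binom{2i-2}i+3=N_2(m-1)+2 ,
\]
because $N_2(m-1)=1+\sum_{i=3}^{m-1}\binom{2i-2}i$.
\end{proof}

\begin{lemma}\label{lem:identity}
Let $n\ge3$, $m=\lfloor n/2\rfloor$, $w=n-3$ and $r=w-m+1=n-m-2\ge0$. Then
\[
\binom w{m-1}=N_1(r)+N_2(m-1)+1 .
\]
\end{lemma}

\begin{proof}
For $m\ge1$ put $q_m=\binom{2m-2}{m-1}-N_1(m-1)$. We first show $q_m=N_2(m-1)+1$. For $m=1$ both sides are $1$. For $m\ge2$,
\begin{align*}
q_m-q_{m-1}&=\tbinom{2m-2}{m-1}-\tbinom{2m-3}{m-1}-\tbinom{2m-4}{m-2}=\tbinom{2m-3}{m-2}-\tbinom{2m-4}{m-2}\\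
&=\tbinom{2m-4}{m-3}=\tbinom{2m-4}{m-1}=N_2(m-1)-N_2(m-2),
\end{align*}
where for $m=2$ the last three expressions are $0$.

If $n=2m+1$, then $w=2m-2$ and $r=m-1$, so $\binom w{m-1}-N_1(r)=q_m$. If $n=2m$, then $m\ge2$, $w=2m-3$ and $r=m-2$. Using $N_1(m-1)=N_1(m-2)+\binom{2m-3}{m-1}$ and $2\binom{2m-3}{m-1}=\binom{2m-2}{m-1}$ we get $\binom w{m-1}-N_1(r)=2\binom{2m-3}{m-1}-N_1(m-1)=q_m$.
\end{proof}

For $n=5$ the identity reads $2=1+0+1$, the count of Section~\ref{sec:idea}; for $n=7$ it reads $6=4+1+1$.

\section{Few shadow sets off a triple}

\begin{proposition}\label{prop:few}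
Let $m\ge1$, $n\ge3$, $\mathcal A\subseteq\binom{[n]}m$ and $T\in\binom{[n]}3$. If at most $N_2(m-1)$ members of $\partial\mathcal A$ are disjoint from $T$, then $|\partial\mathcal A|\ge|\mathcal A|$.
\end{proposition}

For $m=2$ this is the remark that a graph covering no vertex outside $T$ covers at least as many vertices as it has edges. In general we split $\mathcal A$ according to the traces of its members on $T$. To compare the eight pieces, we want inclusions between them and their shadows. Shifting provides these, and if it pushes toward $T$, it does not spoil the hypothesis.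

\begin{proof}
Relabel so that $T=\{1,2,3\}$.

\smallskip
\emph{Shifting.} Write $A-j+i$ for $(A\setminus\{j\})\cup\{i\}$. For $i<j$ and a family $\mathcal F$ of sets of equal size, the shift $S=S_{ij}$ replaces each $A\in\mathcal F$ such that $j\in A$, $i\notin A$ and $A-j+i\notin\mathcal F$ by $A-j+i$. Clearly $|S\mathcal F|=|\mathcal F|$. Membership in $S\mathcal F$ is decided as follows.
\begin{itemize}
\item If $|C\cap\{i,j\}|\in\{0,2\}$, then $C\in S\mathcal F$ iff $C\in\mathcal F$.
\item If $C\cap\{i,j\}=\{i\}$, then $C\in S\mathcal F$ iff at least one of $C$, $C-i+j$ is in $\mathcal F$.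
\item If $C\cap\{i,j\}=\{j\}$, then $C\in S\mathcal F$ iff both $C$ and $C-j+i$ are in $\mathcal F$.
\end{itemize}

\emph{Shadows: $\partial(S\mathcal A)\subseteq S(\partial\mathcal A)$.} Let $B=A'\setminus\{x\}$ with $x\in A'\in S\mathcal A$.
\begin{itemize}
\item $B\cap\{i,j\}=\{i\}$. If $x=j$, then $A'\supseteq\{i,j\}$, so $A'\in\mathcal A$ and $B\in\partial\mathcal A$. Otherwise $A'\cap\{i,j\}=\{i\}$, so $A'$ or $A'-i+j$ is in $\mathcal A$; deleting $x$ shows that $B$ or $B-i+j$ is in $\partial\mathcal A$.
\item $B\cap\{i,j\}=\{j\}$. If $x=i$, then $A'\supseteq\{i,j\}$, so $A'\in\mathcal A$, and both $B=A'\setminus\{i\}$ and $B-j+i=A'\setminus\{j\}$ are in $\partial\mathcal A$. Otherwise $A'\cap\{i,j\}=\{j\}$, so $A'$ and $A'-j+i$ are in $\mathcal A$; deleting $x$ shows that $B$ and $B-j+i$ are in $\partial\mathcal A$.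
\item $B\supseteq\{i,j\}$. Then $A'\in\mathcal A$, so $B\in\partial\mathcal A$.
\item $B\cap\{i,j\}=\emptyset$. If $x\ne i$, then $A'\cap\{i,j\}$ is $\emptyset$ or $\{j\}$, so $A'\in\mathcal A$. If $x=i$, then $A'$ or $A'-i+j$ is in $\mathcal A$. In either case a member of $\mathcal A$ contains $B$, so $B\in\partial\mathcal A$.
\end{itemize}
In each case $B\in S(\partial\mathcal A)$.

\smallskip
\emph{The hypothesis survives.} Suppose that $B\in\partial\mathcal A$ is replaced by $B-j+i$. If $B$ meets $T$, so does $B-j+i$: if $j\in T$, then $i<j$ gives $i\in T=\{1,2,3\}$; if $j\notin T$, then $B\cap T$ is retained. Hence $S(\partial\mathcal A)$ has no more members disjoint from $T$ than $\partial\mathcal A$, and neither has its subfamily $\partial(S\mathcal A)$. Moreover $|S\mathcal A|=|\mathcal A|$ and $|\partial(S\mathcal A)|\le|\partial\mathcal A|$, so the proposition for $S\mathcal A$ implies it for $\mathcal A$. Each shift that changes the family decreases the sum of all elements of all its members, so after finitely many shifts no shift changes it. We may therefore assume that $\mathcal A$ is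 \emph{shifted}:
\[
A\in\mathcal A,\quad i<j,\quad j\in A,\quad i\notin A\qquad\Longrightarrow\qquad A-j+i\in\mathcal A .
\]

\smallskip
\emph{Decomposition.} Let $W=[n]\setminus T$. For $U\subseteq T$ let $\mathcal A_U=\{A\setminus T:A\in\mathcal A,\ A\cap T=U\}\subseteq\binom W{m-|U|}$, and write $\mathcal A_0,\mathcal A_1,\mathcal A_{12},\dots$ for $\mathcal A_\emptyset,\mathcal A_{\{1\}},\mathcal A_{\{1,2\}},\dots$. We bound $|\partial\mathcal A|$ below by listing, for each trace on $T$, members of $\partial\mathcal A$ obtained by deleting one element: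
\begin{itemize}
\item trace $\emptyset$: a copy of $\mathcal A_1$ (delete $1$);
\item traces $\{1\}$, $\{2\}$, $\{3\}$: copies of $\mathcal A_{12}$, $\mathcal A_{12}$, $\mathcal A_{13}$ (delete $2$, $1$, $1$);
\item traces $\{1,2\}$, $\{1,3\}$, $\{2,3\}$: a copy of $\mathcal A_{123}$ each;
\item trace $T$: a copy of $\partial\mathcal A_{123}$ (delete an element of $W$).
\end{itemize}
Hence $|\partial\mathcal A|\ge|\mathcal A_1|+2|\mathcal A_{12}|+|\mathcal A_{13}|+3|\mathcal A_{123}|+|\partial\mathcal A_{123}|$. Subtracting $|\mathcal A|=\sum_{U\subseteq T}|\mathcal A_U|$ gives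
\begin{equation}\label{eq:account}
|\partial\mathcal A|-|\mathcal A|\ge\bigl(|\mathcal A_{12}|-|\mathcal A_{23}|\bigr)+2|\mathcal A_{123}|+|\partial\mathcal A_{123}|-|\mathcal A_0|-|\mathcal A_2|-|\mathcal A_3| .
\end{equation}
The main gains come from $\mathcal A_{123}$, the losses from the small traces. Shiftedness connects them. Exchanging $2$ or $3$ for $1$ gives $\mathcal A_2,\mathcal A_3\subseteq\mathcal A_1$; exchanging $3$ for $1$ gives $\mathcal A_{23}\subseteq\mathcal A_{12}$. All elements of $W$ exceed $3$, so exchanging an element of $W$ for $1$, $2$ or $3$ gives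
\[
\partial\mathcal A_0\subseteq\mathcal A_1,\qquad\partial\mathcal A_1\subseteq\mathcal A_{12},\qquad\partial\mathcal A_{12}\subseteq\mathcal A_{123}.
\]
Put $G=\mathcal A_1$. Then $\mathcal A_{123}\supseteq\partial^2G$ and $\partial\mathcal A_{123}\supseteq\partial^3G\supseteq\partial^4\mathcal A_0$. In \eqref{eq:account} the first bracket is nonnegative; we set the two copies of $\mathcal A_{123}$ against $\mathcal A_2$ and $\mathcal A_3$, and $\partial\mathcal A_{123}$ against $\mathcal A_0$:
\[
|\partial\mathcal A|-|\mathcal A|\ge2\bigl(|\partial^2G|-|G|\bigr)+\bigl(|\partial^4\mathcal A_0|-|\mathcal A_0|\bigr).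
\]

\emph{Conclusion.} Each member of $G$ is a member of $\partial\mathcal A$ disjoint from $T$. So $G$ is a family of at most $N_2(m-1)$ sets of size $m-1$, and Lemma~\ref{lem:threshold} with $s=2$ gives $|\partial^2G|\ge|G|$. Since $|\partial\mathcal A_0|\le|G|\le N_2(m-1)$, Lemma~\ref{lem:two-four} gives $|\partial^4\mathcal A_0|\ge|\mathcal A_0|$.
\end{proof}

For $m=2$ the bound $N_2(1)=0$ cannot be raised: $K_4$ on $T$ and one further vertex has six edges and four vertices.

\section{Absorbing a generator, and the proof of Theorem~\ref{thm:main}}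

\begin{proposition}\label{prop:absorb}
Let $n\ge3$, $m=\lfloor n/2\rfloor$, $\mathcal A\subseteq\binom{[n]}m$, $T\in\binom{[n]}3$ and $W=[n]\setminus T$. If $v(\mathcal A)<0$, then $v\bigl(\mathcal A\cup\binom Wm\bigr)\le v(\mathcal A)$.
\end{proposition}

The hypothesis $v(\mathcal A)<0$ is needed. For $\mathcal A=\emptyset$ and $n\ge5$ we have $v(\binom Wm)=\binom{n-3}{m-1}-\binom{n-3}m>0=v(\emptyset)$.

\begin{proof}
Let $w=n-3$ and $r=w-m+1$. Put $\mathcal X=\binom W{m-1}\setminus\partial\mathcal A$. Since $\partial\binom Wm\subseteq\binom W{m-1}$,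
\[
v\left(\mathcal A\cup\tbinom Wm\right)-v(\mathcal A)\le|\mathcal X|-\left|\tbinom Wm\setminus\mathcal A\right| ,
\]
so we must find at least $|\mathcal X|$ sets in $\binom Wm\setminus\mathcal A$. An $m$-subset of $W$ that contains a member $X$ of $\mathcal X$ is not in $\mathcal A$, because $X\notin\partial\mathcal A$. It remains to show that at least $|\mathcal X|$ $m$-subsets of $W$ contain a member of $\mathcal X$. This will follow from Lemma~\ref{lem:threshold}, applied to complements in $W$, once we know that $\mathcal X$ is not too large.

Since $|\partial\mathcal A|<|\mathcal A|$, Proposition~\ref{prop:few} shows that at least $N_2(m-1)+1$ members of $\partial\mathcal A$ are disjoint from $T$, that is, lie in $\binom W{m-1}$. By Lemma~\ref{lem:identity},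
\[
|\mathcal X|\le\binom w{m-1}-N_2(m-1)-1=N_1(r).
\]
The family $\mathcal X^\circ=\{W\setminus X:X\in\mathcal X\}$ consists of $r$-sets, so Lemma~\ref{lem:threshold} with $s=1$ gives $|\partial\mathcal X^\circ|\ge|\mathcal X^\circ|=|\mathcal X|$. The members of $\partial\mathcal X^\circ$ are the complements in $W$ of the sets $X\cup\{x\}$ with $X\in\mathcal X$ and $x\in W\setminus X$, which are the required $m$-sets.
\end{proof}

By Remark~\ref{rem:sharp}, the bound $N_2(m-1)$ for $G$ (with $s=2$) and the bound $N_1(r)$ for $\mathcal X^\circ$ (with $s=1$) are the largest for which Lemma~\ref{lem:threshold} is true. Lemma~\ref{lem:identity} says that they are just large enough to cover all cases.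

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $F$ be generated by the $3$-sets $T_1,\dots,T_p$, and put $W_i=[n]\setminus T_i$. By Lemmas~\ref{lem:degree} and~\ref{lem:glue} it suffices to verify (C1) and (C2) of Lemma~\ref{lem:criterion} for $\mathcal E=\bigcup_i\binom{W_i}m$.

(C1) Let $\mathcal A\subseteq\mathcal E$ with $v(\mathcal A)<0$. Put $\mathcal A^{(0)}=\mathcal A$ and $\mathcal A^{(i)}=\mathcal A^{(i-1)}\cup\binom{W_i}m$. By Proposition~\ref{prop:absorb} and induction, $v(\mathcal A^{(i)})\le v(\mathcal A^{(i-1)})<0$ for $i=1,\dots,p$. Since $\mathcal A^{(p)}=\mathcal E$, we get $v(\mathcal E)\le v(\mathcal A)$.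

(C2) If $k<3$, then $F_k=\emptyset$ and $v(\mathcal E)=0$. If $k\ge3$, each $y\in F_{k+1}$ contains some $T_i$, and deleting an element of $y\setminus T_i\neq\emptyset$ gives a member of $F_k$. So $\partial\mathcal E=\{[n]\setminus y:y\in F_{k+1}\}$.

Finally, $F$ is Sperner because, by Lemma~\ref{lem:glue}, its largest antichain has size $\max_j|F_j|$.
\end{proof}

\section{Generators of size at most three}

\begin{proof}[Proof of Theorem~\ref{thm:mixed}]
By Lemmas~\ref{lem:degree} and~\ref{lem:glue} we only need a matching between $F_k$ and $F_{k+1}$ that saturates the smaller level.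

\emph{$n\ge5$.} Then $k\ge3$. Each $x\in F$ with $|x|\ge3$ contains a generator, which extends inside $x$ to a $3$-set, and this $3$-set belongs to $F$. So on the levels $j\ge3$, $F$ agrees with the filter generated by the $3$-sets in $F_3\ne\emptyset$, and Theorem~\ref{thm:main}(b) applies.

\emph{$n\le3$.} Then $F_{k+1}\subseteq\{[n]\}$, and $[n]$ lies above every element of $F_k$. The smaller of $F_k,F_{k+1}$ has at most one element, and at most one edge is needed.

\emph{$n=4$.} Then $k=m=2$, and $\mathcal E$ is a graph on four vertices. As in Section~\ref{sec:idea}, for $\mathcal A\subseteq\mathcal E$ the value $v(\mathcal A)$ is the number of covered vertices minus the number of edges. If $|\mathcal A|\ge4$, at most two of the six edges of $K_4$ are missing, so every vertex is covered and $v(\mathcal A)=4-|\mathcal A|$. If $|\mathcal A|=0$ or $1$, then $v(\mathcal A)=0$ or $1$. If $|\mathcal A|\in\{2,3\}$, at least three vertices are covered and $v(\mathcal A)\ge0$. Hence a set $\mathcal A\subseteq\mathcal E$ with $v(\mathcal A)<0$ has $|\mathcal A|\ge5$, and $v(\mathcal A)=4-|\mathcal A|\ge4-|\mathcal E|=v(\mathcal E)$.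 This is (C1) of Lemma~\ref{lem:criterion}. If $v(\mathcal E)<0$, then $|\mathcal E|\ge5$ and $\partial\mathcal E$ consists of all four vertices, so (C2) holds as well.
\end{proof}

\section{The classification}\label{sec:class}

\begin{proof}[Proof of Theorem~\ref{thm:class}, ``if'']
For $t\le3$ this is contained in Theorem~\ref{thm:mixed}. If $n\le t+1$, the only possible levels are $F_t$ and $F_{t+1}\subseteq\{[n]\}$. An antichain containing $[n]$ is a singleton, and any other antichain lies in $F_t$.
\end{proof}

For the converse let $t\ge4$ and $n\ge t+2$. We need a filter generated by $t$-sets that is not Sperner.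

\paragraph{The case $n=t+2$.} We generalize the graph of Section~\ref{sec:idea}, a complete graph and a disjoint edge. Take as generators the complements of the $2$-subsets of $[t]$ and of $\{t+1,t+2\}$. Every element of $[t+2]$ lies in one of these pairs, so the level sizes are $\binom t2+1$, $t+2$, $1$. The complements of the $2$-subsets of $[t]$, together with the complements of $\{t+1\}$ and $\{t+2\}$, form an antichain of size $\binom t2+2$. This exceeds $\binom t2+1$, and it exceeds $t+2$ because $\binom t2>t$ for $t\ge4$. For $t=4$ this is a collection of $4$-subsets in $B_6$. For $t=3$ the same construction gives level sizes $4,5,1$ and an antichain of size only $5$.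

\paragraph{Two peaks.} For $n\ge t+3$ we realize the danger described in Section~\ref{sec:intro}.

\begin{lemma}\label{lem:peaks}
Let $F=H\cup D$ be a filter in $B_n$, where $H$ is a filter and $H\cap D=\emptyset$, and let $H_j$, $D_j$ be the sets of $j$-element members. Suppose there are $h<d$ such that $|H_j|$ has its unique maximum at $j=h$, $|D_j|$ has a maximum at $j=d$, and $|D_h|<|D_d|$. Then $H_h\cup D_d$ is an antichain larger than every level of $F$.
\end{lemma}

\begin{proof}
If $x\in H_h$ and $y\in D_d$ are comparable, then $x\subset y$ since $h<d$; but then $y\in H$, a contradiction. So $H_h\cup D_d$ is an antichain, of size $|H_h|+|D_d|$. For every $j$, $|F_j|=|H_j|+|D_j|\le|H_h|+|D_d|$. Equality would force $j=h$ by uniqueness, and then $|D_h|=|D_d|$, which is excluded.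
\end{proof}

Below we use that $\binom Ni$ is strictly increasing for $0\le i\le\lfloor N/2\rfloor$.

\paragraph{The case $n\ge t+3$, with $n\le2t-1$ or $n$ odd.} Take as generators $[t]$ and all $t$-sets containing $t+1$. Then $F=H\cup D$ with
\[
H=\{x:t+1\in x,\ |x|\ge t\},\qquad D=\{x\supseteq[t]:t+1\notin x\} .
\]
For $j\ge t$ we have $|H_j|=\binom{n-1}{j-1}$ and $|D_j|=\binom N{j-t}$ with $N=n-t-1\ge2$. So $|D_j|$ has a maximum at $d=t+\lfloor N/2\rfloor=\lfloor(n+t-1)/2\rfloor$.

Suppose $n\le2t-1$. For $j\ge t$ we have $j-1\ge(n-1)/2$, so $|H_j|=\binom{n-1}{j-1}$ is strictly decreasing in $j$ for $t\le j\le n$, and $h=t$ is its unique maximum. Further $d\ge t+1$ and $|D_t|=1<|D_d|$. Lemma~\ref{lem:peaks} applies.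

Suppose $n$ is odd and $n\ge2t-1$. Then $\binom{n-1}{j-1}$ has its unique maximum at $h=(n+1)/2\ge t$. Since $t\ge4$, $d\ge\lfloor(n+3)/2\rfloor=h+1$. So $0\le h-t<d-t=\lfloor N/2\rfloor$, which gives $|D_h|<|D_d|$, and Lemma~\ref{lem:peaks} applies. For $t=3$ we would have $d=\lfloor(n+2)/2\rfloor=h$: the peaks coincide.

\paragraph{The case $n=2\ell$ with $\ell\ge t$.} For the previous filter $|H_j|=\binom{n-1}{j-1}$ is now maximal at both $j=\ell$ and $j=\ell+1$, so Lemma~\ref{lem:peaks} does not apply; for $t=4$ the second maximum is at $d$ itself. We enlarge $H$ to make the maximum unique. Take as generators $[t]$ and all $t$-sets meeting $\{t+1,t+2\}$. Then $F=H\cup D$ with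
\[
H=\{x:|x|\ge t,\ x\cap\{t+1,t+2\}\ne\emptyset\},\qquad D=\{x\supseteq[t]:t+1,t+2\notin x\} .
\]
Counting the sets that contain $t+1$, and those that contain $t+2$ but not $t+1$, we get $|H_j|=\binom{2\ell-1}{j-1}+\binom{2\ell-2}{j-1}$ for $j\ge t$. At $j=\ell$ the first term is maximal and the second is uniquely maximal, so $h=\ell\ge t$ is the unique maximum. Also $|D_j|=\binom N{j-t}$ for $j\ge t$, with $N=2\ell-t-2\ge t-2\ge2$, and it has a maximum at
\[
d=t+\lfloor N/2\rfloor=\ell-1+\lfloor t/2\rfloor\ge\ell+1 .
\]
Since $0\le h-t<d-t=\lfloor N/2\rfloor$, we have $|D_h|<|D_d|$, and Lemma~\ref{lem:peaks} applies.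

\smallskip
If $n\ge t+3$ is neither odd nor at most $2t-1$, then $n$ is even and $n\ge2t$. So the cases cover all $t\ge4$ and $n\ge t+2$, and Theorem~\ref{thm:class} is proved.\qed

\begin{thebibliography}{1}
\bibitem{problem} \texttt{http://www.davidguo.idv.tw/2014comb/Programs/1997.pdf}
\end{thebibliography}

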